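
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjone}{Conjecture 1}
\newtheorem*{conjoneprime}{Conjecture 1$'$}

\title{Four-connected planar graphs without\\ 3-edge-connected spanning partial 3-trees}


\begin{abstract}
We construct a 4-connected, 4-regular planar graph on 300 vertices in which every spanning subgraph of minimum degree at least $3$ has treewidth at least $4$. It disproves the conjecture that every 4-connected planar graph has a 3-edge-connected spanning partial 3-tree, and also a version of it in which the partial 3-tree must admit a triangle on three prescribed vertices of a face. The graph belongs to a family of $n$-vertex graphs in which all such subgraphs have treewidth of order at least $\sqrt n$, so the conjecture fails for every constant bound on the treewidth. A second family shows that the analogous statement for 5-connected planar graphs and 4-edge-connected subgraphs fails in the same way.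
\end{abstract}

\section{The question}

All graphs are finite and simple. A \emph{3-tree} is a graph obtained from $K_3$ by repeatedly adding a new vertex adjacent to all three vertices of an existing triangle; a \emph{partial 3-tree} is a subgraph of a 3-tree. Equivalently, partial 3-trees are the graphs of treewidth at most $3$. Partial 2-trees, the graphs of treewidth at most $2$, are the series-parallel graphs. We write $\mathrm{tw}$ for treewidth and recall its definition in Section~\ref{sec:matching}.

How much edge-connectivity can a spanning subgraph of a planar graph keep if it has to be tree-like? Every connected graph has a spanning tree, which is 1-edge-connected and has treewidth at most $1$. One step further, every 3-connected (respectively 3-edge-connected) planar graph contains a 2-connected (respectively 2-edge-connected) spanning partial 2-tree \cite{SP}. In particular, for $k=1$ and $k=2$ every $(k+1)$-connected planar graph has a $k$-edge-connected spanning subgraph of treewidth at most $k$. The case $k=3$ is a conjecture from \cite{SP}.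

\begin{conjone}
Every 4-connected planar graph contains a 3-edge-connected spanning partial 3-tree.
\end{conjone}

There is also a rooted form \cite{SP}. A subgraph $H$ of $G$ \emph{admits the triangle} $(v_1,v_2,v_3)$, where $v_1,v_2,v_3\in V(H)$, if adding to $H$ those of the edges $v_1v_2,v_2v_3,v_3v_1$ that are missing yields a partial 3-tree again. This is a gluing condition: two partial 3-trees that have exactly the vertices $v_1,v_2,v_3$ in common and both admit the triangle on them have a union that is again a partial 3-tree, because tree decompositions of the two enlarged graphs can be joined at bags containing $\{v_1,v_2,v_3\}$. For a face $f$ of a plane graph, $V(f)$ denotes the set of vertices on $f$.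

\begin{conjoneprime}
Let $G$ be a 4-connected planar graph, and let $v_1,v_2,v_3$ be three vertices sharing a face $f$ with $|V(f)|\ge4$ in some plane embedding of $G$. Then $G$ contains a 3-edge-connected spanning partial 3-tree that admits the triangle $(v_1,v_2,v_3)$.
\end{conjoneprime}

The edges at a vertex form an edge cut, so a 3-edge-connected spanning subgraph has minimum degree at least $3$. Both conjectures fail already because of this weaker degree condition.

\begin{theorem}\label{thm:main}
There is a 4-connected 4-regular planar graph $G$ on $300$ vertices such that every spanning subgraph of $G$ of minimum degree at least $3$ has treewidth at least $4$. This graph has a plane embedding with faces of at least $4$ vertices, and for every such face $f$ and all $v_1,v_2,v_3\in V(f)$ it violates Conjecture~1$'$. It also violates Conjecture~1.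
\end{theorem}

Section~\ref{sec:matching} explains the idea, and Sections~\ref{sec:T} and~\ref{sec:medial} give the construction and the proof. Section~\ref{sec:growth} shows that the forced treewidth grows as fast as it can in planar graphs and that bounded treewidth forces a positive fraction of vertices of degree at most $2$. Section~\ref{sec:five} treats 5-connected graphs, and Section~\ref{sec:pattern} draws the conclusion for all $k$.

\section{Deleting a matching}\label{sec:matching}

Let $G$ be 4-regular and let $H$ be a spanning subgraph of minimum degree at least $3$. Every vertex has lost at most one edge, so the missing edges form a matching; conversely, deleting a matching leaves minimum degree at least $3$. We therefore look for a 4-regular, 4-connected planar graph whose treewidth stays large whichever matching is deleted.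

Large treewidth of $G$ alone does not suffice, as is shown by grids, which are 4-regular apart from their boundary. In the grid with vertices $(a,b)$, $1\le a\le m$, $1\le b\le 2l$, the $m$ rows and the $2l$ columns are connected and cross each other, and Lemma~\ref{lem:grid} below gives treewidth at least $\min\{m,2l\}-1$. The edges $(a,2c)(a,2c+1)$, $1\le a\le m$, $1\le c<l$, form a matching. Deleting them leaves $l$ disjoint ladders, in which all vertices outside the first and last rows of the grid have degree $3$. A ladder with rungs $x_iy_i$ has treewidth at most $2$, with bags $\{x_i,y_i,x_{i+1}\}$ and $\{y_i,x_{i+1},y_{i+1}\}$. The grid breaks because its rows are held together by single edges.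

\paragraph{The smallest robust piece.}
Now take two triangles $abp$ and $pcd$ with exactly the vertex $p$ in common, and delete a matching. Two edges of a triangle always share a vertex, so each triangle loses at most one edge, and its three vertices remain connected. Both triangles contain $p$, so all five vertices remain connected. The matching could not cut the triangles apart, because they are joined at a vertex and not by an edge. In the same way, consider a chain of triangles $p_{i-1}p_ia_i$, $1\le i\le m$, where all $p_i$ and $a_i$ are distinct (Figure~\ref{fig:patch}, right). After the deletion of any matching one can still go from $p_{i-1}$ to $p_i$, directly or through $a_i$, and $a_i$ is still attached to $p_{i-1}$ or $p_i$; so the chain remains connected. If a vertex may lose two edges, this fails: without the edges $p_{i-1}p_i$ and $a_ip_i$ the chain falls apart at $p_i$.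

So we want many disjoint ``horizontal'' chains crossing many disjoint ``vertical'' ones. This forces large treewidth, as follows. Recall that a \emph{tree decomposition} of $H$ assigns to every node of a tree a set of vertices of $H$, its \emph{bag}, such that every edge of $H$ has both ends in some bag and, for every vertex $v$, the nodes whose bags contain $v$ form a nonempty subtree. Its \emph{width} is the largest size of a bag minus $1$, and $\mathrm{tw}(H)$ is the smallest width of a tree decomposition of $H$. Treewidth does not increase when passing to a subgraph.

With two rows $R_1,R_2$ and two columns $C_1,C_2$ the argument is this: a single vertex lies in at most one row and at most one column, so it misses some cross $R_r\cup C_s$. Some bag, however, must meet all four crosses, so that bag has at least two vertices. The general case reads as follows.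

\begin{lemma}\label{lem:grid}
Let $R_1,\dots,R_q$ be pairwise disjoint sets of vertices of a graph $H$, and let $C_1,\dots,C_q$ be pairwise disjoint sets of vertices of $H$. Suppose that each of these $2q$ sets induces a connected subgraph of $H$ and that $R_r\cap C_s\neq\emptyset$ for all $r,s$. Then $\mathrm{tw}(H)\ge q-1$.
\end{lemma}

\begin{proof}
Put $B_{rs}=R_r\cup C_s$. Since $R_r$ and $C_s$ are connected and meet, $B_{rs}$ induces a connected subgraph. Any two of these sets intersect, because $\emptyset\ne R_r\cap C_{s'}\subseteq B_{rs}\cap B_{r's'}$.

Take a tree decomposition of $H$. For a vertex set $B$ inducing a connected subgraph, the nodes whose bags meet $B$ form a subtree: this set of nodes is the union of the subtrees belonging to the vertices of $B$, and the subtrees of adjacent vertices share a node. The subtrees obtained in this way from the sets $B_{rs}$ intersect pairwise, since a bag containing a common vertex of two of the sets meets both. Pairwise intersecting subtrees of a finite tree have a common node (the Helly property of subtrees), so some bag $X$ meets every $B_{rs}$. If $|X|<q$, then $X$ misses some $R_r$, because these are $q$ disjoint sets, and likewise some $C_s$. Hence it misses $B_{rs}$, a contradiction. So $|X|\ge q$.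
\end{proof}

\section{A triangulation with crossing strips}\label{sec:T}

Chains of triangles joined at vertices arise naturally from a triangulation: place a vertex at the midpoint of every edge and join the three midpoints inside each face. Faces that share an edge then give triangles that share a vertex, so a strip of faces gives a chain. In this section we choose the triangulation.

A \emph{triangulation} is a simple plane graph with at least $4$ vertices in which every face, including the outer one, is bounded by a 3-cycle. Every edge lies on exactly two faces. \emph{Two distinct faces share at most one edge}: if they shared two, they would be bounded by the same 3-cycle, one on each side of it, and the graph would be $K_3$.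

Let $h\ge2$. The triangulation $T_h$ has vertices $(i,j)$ with $1\le i\le 2h$, $j\in\mathbb Z_{2h}$, and two further vertices, the \emph{poles} $z_-$ and $z_+$. Its edges are
\[
(i,j)(i,j+1),\qquad (i,j)(i+1,j),\qquad (i,j)(i+1,j+1),\qquad z_-(1,j),\qquad z_+(2h,j),
\]
the second and third kind for $i<2h$. Vertices with the same $i$ form a \emph{ring}, vertices $(i,j)$ with the same $j$ form a \emph{line}. We draw the rings as concentric cycles, with $z_-$ inside ring $1$ and $z_+$ outside ring $2h$. For $1\le i\le 2h-1$, the \emph{cell} $c(i,j)$ is the quadrilateral between rings $i,i+1$ and lines $j,j+1$; it consists of the two faces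
\begin{equation}\label{eq:faces}
\{(i,j),(i,j+1),(i+1,j+1)\}\quad\text{and}\quad\{(i,j),(i+1,j),(i+1,j+1)\},
\end{equation}
which share the diagonal of the cell. The remaining faces are $\{z_-,(1,j),(1,j+1)\}$ and $\{z_+,(2h,j),(2h,j+1)\}$.

There are $4h^2+2$ vertices. The edges number $4h^2$ on the rings, $2\cdot2h(2h-1)$ between rings and $4h$ at the poles, in total $12h^2$; the faces number $2\cdot2h(2h-1)+4h=8h^2$. The poles have degree $2h$, the vertices of rings $1$ and $2h$ have degree $5$, and all others have degree $6$.

The midpoint construction can be 4-connected only if the triangulation has no 3-cycle with vertices on both sides: the three edges of such a cycle would be a cutset, since two edges on a common face cannot lie strictly on different sides of it. This is why we need the following.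

\begin{lemma}\label{lem:3cycles}
Every 3-cycle of $T_h$ bounds a face.
\end{lemma}

\begin{proof}
The poles are not adjacent, so a 3-cycle contains at most one of them. If it contains $z_-$, the other two vertices are adjacent vertices $(1,j),(1,j+1)$ of ring $1$, and the cycle bounds a face. If it contains $z_+$, the other two are adjacent vertices $(2h,j),(2h,j+1)$ of ring $2h$, and again it bounds a face.

Suppose the 3-cycle contains no pole. Adjacent vertices have ring indices differing by at most $1$, so the cycle lies in one ring or in two consecutive rings. A ring induces a cycle of length $2h\ge4$, so it contains no 3-cycle. If two vertices lie in ring $i$ and the third is $(i+1,b)$, the first two are $(i,b-1)$ and $(i,b)$, the only neighbors of $(i+1,b)$ in ring $i$; the cycle bounds the first face in \eqref{eq:faces} with $j=b-1$. If one vertex is $(i,a)$ and two lie in ring $i+1$, those two are $(i+1,a)$ and $(i+1,a+1)$; the cycle bounds the second face in \eqref{eq:faces} with $j=a$.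
\end{proof}

\paragraph{Patches and strips.}
Let $1\le q\le h$, $0\le\alpha\le2h-2q$ and $\beta\in\mathbb Z_{2h}$. The \emph{$q$-patch} at $(\alpha,\beta)$ consists of the $(2q-1)^2$ cells $c(i,j)$ with
\[
i\in\{\alpha+1,\dots,\alpha+2q-1\},\qquad j\in\{\beta+1,\dots,\beta+2q-1\}.
\]
Inside it we take every other row of cells and every other column of cells (Figure~\ref{fig:patch}, left); leaving out a row in between is what makes the rows disjoint even in their vertices. For $1\le r,s\le q$ let
\begin{itemize}
\item $\mathcal R_r$ be the set of faces in the cells $c(\alpha+2r-1,\,j)$, $j=\beta+1,\dots,\beta+2q-1$;
\item $\mathcal C_s$ be the set of faces in the cells $c(i,\,\beta+2s-1)$, $i=\alpha+1,\dots,\alpha+2q-1$.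
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \y in {1,3} \fill[gray,opacity=.3] (1,\y) rectangle (4,\y+1);
\foreach \x in {1,3} \fill[gray,opacity=.3] (\x,1) rectangle (\x+1,4);
\draw (1,1) grid (4,4);
\foreach \x in {1,2,3} \foreach \y in {1,2,3} \draw (\x,\y)--(\x+1,\y+1);
\node[left] at (1,1.5) {$\mathcal R_1$};
\node[left] at (1,3.5) {$\mathcal R_2$};
\node[below] at (1.5,1) {$\mathcal C_1$};
\node[below] at (3.5,1) {$\mathcal C_2$};
\begin{scope}[shift={(6.3,1.7)},scale=1.6]
\draw[gray!60] (0,0) grid (3,1);
\foreach \x in {0,1,2} {
\draw[gray!60] (\x,0)--(\x+1,1);
\draw[thick] (\x,.5)--(\x+.5,1)--(\x+.5,.5)--cycle;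
\draw[thick] (\x+.5,.5)--(\x+.5,0)--(\x+1,.5)--cycle;
\fill (\x,.5) circle (1.3pt);
\fill (\x+.5,.5) circle (1.3pt);
\fill (\x+.5,0) circle (1.3pt);
\fill (\x+.5,1) circle (1.3pt);
}
\fill (3,.5) circle (1.3pt);
\node[left] at (0,.5) {$p_0$};
\node[right] at (3,.5) {$p_6$};
\node[above] at (.5,1) {$a_1$};
\node[below] at (.5,0) {$a_2$};
\node[above] at (1.5,1) {$a_3$};
\node[below] at (1.5,0) {$a_4$};
\node[above] at (2.5,1) {$a_5$};
\node[below] at (2.5,0) {$a_6$};
\end{scope}
\end{tikzpicture}
\caption{Left: a 2-patch, with ring index increasing upward and line index increasing to the right. The row strips $\mathcal R_1,\mathcal R_2$ have no vertex in common, nor have the column strips $\mathcal C_1,\mathcal C_2$; each row strip crosses each column strip in one dark cell. Right: joining the midpoints of the edges of each face turns a row strip (gray) into a chain of triangles $p_{i-1}p_ia_i$ (black), with $p_0,\dots,p_6$ in order from left to right. Consecutive triangles share a vertex, so deleting a matching cannot disconnect the chain.}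
\label{fig:patch}
\end{figure}

The lower bounds for treewidth in a single patch will use only the following three properties.
\begin{itemize}
\item[(S1)] Any two faces of $\mathcal R_r$ are joined by a sequence of faces of $\mathcal R_r$ in which consecutive faces share an edge, and the same holds for $\mathcal C_s$. Indeed, the two faces of a cell share its diagonal, $c(i,j)$ and $c(i,j+1)$ share the edge $(i,j+1)(i+1,j+1)$, and $c(i,j)$ and $c(i+1,j)$ share the edge $(i+1,j)(i+1,j+1)$.
\item[(S2)] For $r\neq r'$ no vertex of $T_h$ lies both on a face of $\mathcal R_r$ and on a face of $\mathcal R_{r'}$, because the vertices of $\mathcal R_r$ lie on rings $\alpha+2r-1$ and $\alpha+2r$. For $s\ne s'$ no vertex lies both on a face of $\mathcal C_s$ and on a face of $\mathcal C_{s'}$, because the vertices of $\mathcal C_s$ lie on lines $\beta+2s-1$ and $\beta+2s$, and the lines $\beta+1,\dots,\beta+2q$ are distinct as $2q\le2h$.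
\item[(S3)] $\mathcal R_r\cap\mathcal C_s$ contains the two faces of $c(\alpha+2r-1,\beta+2s-1)$.
\end{itemize}

\section{The medial graph}\label{sec:medial}

Let $G_h$ be the medial graph of $T_h$: its vertices are the edges of $T_h$, and two of them are adjacent if and only if they lie on a common face of $T_h$. For a face $t$ let $\Delta_t$ be the triangle of $G_h$ on the three edges of $t$. Every edge $e$ of $T_h$ lies on two faces, which share no edge other than $e$. Hence $e$ has exactly four neighbors, $G_h$ is 4-regular with $12h^2$ vertices, and its edge set is the disjoint union of the edge sets of the triangles $\Delta_t$.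

\paragraph{Plane embedding.}
Put the vertex $e$ of $G_h$ at the midpoint of the edge $e$ and draw $\Delta_t$ inside $t$. Each face $t$ is divided into an inner triangle and three corner regions. The corner regions at a vertex $x$ of $T_h$ fit together around $x$ to one face of $G_h$, bounded by the cycle through the $\deg(x)$ midpoints around $x$. So, besides the inner triangles, $G_h$ has for each vertex $x$ of $T_h$ a face $f$ with $|V(f)|=\deg(x)\ge4$.

\paragraph{Connectivity.}
To see that $G_h$ is 4-connected we must turn a small cutset, which is a set of edges of $T_h$, into a short cycle of $T_h$. The following parity argument does this; we shall use it again in Section~\ref{sec:five}. Two faces are \emph{separated} by a cycle if they lie on different sides of it.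

\begin{lemma}\label{lem:parity}
Let $\mathcal F$ be a set of faces of a triangulation $\Gamma$, and let $D$ be the set of edges of $\Gamma$ that lie on exactly one face of $\mathcal F$. Then $D$ decomposes into edge-disjoint cycles of $\Gamma$. For any such decomposition and all faces $F\in\mathcal F$ and $F'\notin\mathcal F$, one of its cycles separates $F$ from $F'$.
\end{lemma}

\begin{proof}
Going once around a vertex of $\Gamma$, we cross its incident edges one after another and change between $\mathcal F$ and its complement exactly at the edges of $D$. The number of changes is even, so every vertex is incident with an even number of edges of $D$. A graph with all degrees even is an edge-disjoint union of cycles; fix any such decomposition of $D$.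

The dual of a plane graph is connected, so there is a sequence of faces from $F$ to $F'$ in which consecutive faces share an edge, which we cross. Membership in $\mathcal F$ changes exactly when we cross an edge of $D$, so we cross edges of $D$ an odd number of times. Hence for at least one cycle $Z$ of the decomposition we cross edges of $Z$ an odd number of times. We change sides of $Z$ exactly at these crossings, so $F$ and $F'$ lie on different sides of $Z$.
\end{proof}

\begin{lemma}\label{lem:4conn}
$G_h$ is 4-connected.
\end{lemma}

\begin{proof}
$G_h$ has at least $48$ vertices. Suppose $G_h-S$ is disconnected for some set $S$ of at most three edges of $T_h$. Let $T_h^*$ be the dual of $T_h$: its vertices are the faces of $T_h$, and its edges correspond to the edges of $T_h$. It is simple, since two faces share at most one edge. Two edges of $T_h$ are adjacent in $G_h$ if and only if they share an end in $T_h^*$, that is, $G_h$ is the line graph of $T_h^*$. So if we delete the edges in $S$ from $T_h^*$, at least two of the resulting components contain an edge, and hence at least two vertices each. Let $\mathcal F$ be the vertex set of one of these components. Thus $\mathcal F$ and its complement each contain at least two faces.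

Let $D$ be as in Lemma~\ref{lem:parity}. Then $D\subseteq S$, since $\mathcal F$ is the vertex set of a component after the deletion of $S$. Moreover $D\ne\emptyset$, since Lemma~\ref{lem:parity} supplies a cycle in $D$. A cycle has at least three edges and $|D|\le3$, so $D$ is a single 3-cycle, and it separates every face in $\mathcal F$ from every face not in $\mathcal F$. By Lemma~\ref{lem:3cycles} it bounds a face $t$, which is the only face on its side. If $t\in\mathcal F$, then every face not in $\mathcal F$ lies on the side away from $t$, hence every face of $\mathcal F$ lies on the side of $t$, and $\mathcal F=\{t\}$. If $t\notin\mathcal F$, then every face of $\mathcal F$ lies on the side away from $t$, hence every face not in $\mathcal F$ lies on the side of $t$, and $t$ is the only face not in $\mathcal F$. Both contradict the previous paragraph.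
\end{proof}

\paragraph{Treewidth.}
The degree condition is needed only on one patch, and this local form is what Section~\ref{sec:growth} will use.

\begin{proposition}\label{prop:patch}
Let $H$ be a spanning subgraph of $G_h$. Suppose that for some $q$-patch every edge of $T_h$ on a face of the patch has degree at least $3$ in $H$. Then $\mathrm{tw}(H)\ge q-1$.
\end{proposition}

\begin{proof}
Let $t$ be a face in the patch. Any two edges of the triangle $\Delta_t$ share a vertex. If two of them were missing in $H$, that vertex would have degree at most $4-2=2$ in $H$, which is excluded. So at most one edge of $\Delta_t$ is missing, and $V(\Delta_t)$ induces a connected subgraph of $H$.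

Let $R_r$ be the set of all edges of $T_h$ on faces of $\mathcal R_r$, and $C_s$ the set of all edges of $T_h$ on faces of $\mathcal C_s$. If two faces $t,t'$ share an edge $e$, then $V(\Delta_t)$ and $V(\Delta_{t'})$ share the vertex $e$ of $G_h$. So (S1) implies that each $R_r$ and each $C_s$ induces a connected subgraph of $H$. By (S2) the sets $R_r$ are pairwise disjoint and the sets $C_s$ are pairwise disjoint. By (S3) every $R_r$ meets every $C_s$. Now apply Lemma~\ref{lem:grid}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G=G_5$. It has $12\cdot25=300$ vertices, it is planar and 4-regular, and it is 4-connected by Lemma~\ref{lem:4conn}. Let $H$ be a spanning subgraph of minimum degree at least $3$. Proposition~\ref{prop:patch} with $q=h=5$ and $\alpha=\beta=0$ gives $\mathrm{tw}(H)\ge4$, so $H$ is not a partial 3-tree. In particular, $G$ has no 3-edge-connected spanning partial 3-tree, and Conjecture~1 fails.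

We have seen an embedding of $G$ with faces of at least $4$ vertices, for example the face with $10$ vertices around the pole $z_-$. Let $f$ be such a face and let $v_1,v_2,v_3\in V(f)$. The subgraph sought in Conjecture~1$'$ would be a 3-edge-connected spanning partial 3-tree of $G$ (and if $H$ together with some added edges is a partial 3-tree, then so is $H$). There is none, so Conjecture~1$'$ fails.
\end{proof}

\section{Order of growth and vertices of low degree}\label{sec:growth}

\begin{theorem}\label{thm:growth}
Let $h\ge2$, $k\ge0$ and $n=|V(G_h)|=12h^2$.
\begin{enumerate}
\item[(1)] Every spanning subgraph of $G_h$ of minimum degree at least $3$, in particular every 3-edge-connected one, has treewidth at least $h-1=\sqrt{n/12}-1$.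
\item[(2)] Every spanning subgraph $H$ of $G_h$ with $\mathrm{tw}(H)\le k$ has at least $\lfloor h/(k+2)\rfloor^2$ vertices of degree at most $2$.
\end{enumerate}
\end{theorem}

\begin{proof}
Part (1) is Proposition~\ref{prop:patch} with $q=h$. For (2), put $q=k+2$; if $q>h$, there is nothing to prove. Consider the $q$-patches at $(2qu,2qv)$ for $0\le u,v<\lfloor h/q\rfloor$. The patch at $(2qu,2qv)$ uses only vertices on rings $2qu+1,\dots,2qu+2q$ and lines $2qv+1,\dots,2qv+2q$. Here $2qu+2q\le 2h$ and $2qv+2q\le2h$, so distinct patches have no vertex of $T_h$ in common, and therefore no edge. By Proposition~\ref{prop:patch}, a patch all of whose edges have degree at least $3$ in $H$ would give $\mathrm{tw}(H)\ge q-1=k+1$. So each of the $\lfloor h/q\rfloor^2$ patches contains an edge of $T_h$, that is, a vertex of $G_h$, of degree at most $2$ in $H$.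
\end{proof}

By (1), ``partial 3-tree'' in Conjectures 1 and~1$'$ cannot be replaced by ``graph of treewidth at most $w(n)$'', where $n$ is the number of vertices of the given graph, for any function $w(n)=o(\sqrt n)$. The order $\sqrt n$ is best possible, since all $n$-vertex planar graphs have treewidth $O(\sqrt n)$, a consequence of the Lipton--Tarjan separator theorem. For fixed $k$ the bound in (2) is linear in $n$, which is also the best possible order, as there are only $n$ vertices. On the other hand, degree $2$ everywhere is compatible with treewidth $2$: every 4-connected planar graph has a Hamilton cycle (Tutte, 1956).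

\section{Five-connected graphs}\label{sec:five}

For 5-connected planar graphs one may ask for a spanning subgraph that is 4-edge-connected, or at least has minimum degree at least $4$. A 5-connected graph has minimum degree at least $5$, so the 4-regular medial graph is no longer available. To keep the principle ``each vertex loses at most one edge'', we want the chains to be built on vertices of degree exactly $5$. Let us again put a triangle into each face of a triangulation, but now with three private vertices, and join triangles in adjacent faces by an edge, a link. This gives degree $3$. Joining each of the new vertices to the two ends of the nearest edge of the triangulation raises the degree to $5$. It also repairs the weakness of the links: if a link is missing, then its two ends have lost no other edge, and both are still joined to a common vertex of the triangulation.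

For a triangulation $T$ define $\Phi(T)$ as follows (Figure~\ref{fig:phi}). Its vertices are the vertices of $T$, called \emph{hubs}, and a vertex $a_{t,e}$ for each face $t$ and each edge $e$ of $t$. Its edges are
\begin{itemize}
\item the edges of the triangle on $A_t=\{a_{t,e}:e\in t\}$, for each face $t$;
\item the \emph{link} $a_{t,e}a_{t',e}$, for each edge $e$ with its two faces $t,t'$;
\item $x\,a_{t,e}$ for each end $x$ of $e$.
\end{itemize}
The edges of $T$ are not kept. Thus hubs are pairwise nonadjacent, $a_{t,e}$ is adjacent to exactly two hubs, the ends of $e$, and it has degree $2+1+2=5$.

\begin{figure}[ht]
\centering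
\begin{tikzpicture}[scale=0.95]
\draw[gray!70,dashed] (-2.4,0)--(2.4,0);
\foreach \s in {1,-1} {
\draw[gray!70,dashed] (-2.4,0)--(0,{3*\s})--(2.4,0);
\fill[gray!25] (0,{.6*\s})--(-.65,{1.5*\s})--(.65,{1.5*\s})--cycle;
\draw[thick] (0,{.6*\s})--(-.65,{1.5*\s})--(.65,{1.5*\s})--cycle;
\draw (-2.4,0)--(0,{.6*\s})--(2.4,0);
\draw (-2.4,0)--(-.65,{1.5*\s})--(0,{3*\s});
\draw (2.4,0)--(.65,{1.5*\s})--(0,{3*\s});
\fill (0,{.6*\s}) circle (1.8pt);
\fill (-.65,{1.5*\s}) circle (1.8pt);
\fill (.65,{1.5*\s}) circle (1.8pt);
}
\draw[very thick] (0,.6)--(0,-.6);
\foreach \s in {1,-1} {
\filldraw[fill=white] (0,{3*\s}) circle (2.4pt);
\filldraw[fill=white] ({2.4*\s},0) circle (2.4pt);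
}
\node[left] at (-2.5,0) {$x$};
\node[right] at (2.5,0) {$y$};
\node at (0,1.25) {$A_t$};
\node at (0,-1.22) {$A_{t'}$};
\end{tikzpicture}
\caption{Part of $\Phi(T)$ at two faces $t,t'$ of $T$ that share the edge $e=xy$. Hubs are white, the edges of $T$ (not kept) are dashed, and the vertical edge crossing $e$ is the link $a_{t,e}a_{t',e}$. The other links are not drawn.}
\label{fig:phi}
\end{figure}

Draw $a_{t,e}$ inside $t$ near the midpoint of $e$, and let the link at $e$ cross the place of $e$. Inside $t$ we see the triangle $A_t$ and, for each vertex $x$ of $t$, with $e,e'$ the two edges of $t$ at $x$, the region bounded by $x\,a_{t,e}\,a_{t,e'}$. What is left around an edge $e=xy$ with faces $t,t'$ is the quadrilateral $x\,a_{t,e}\,y\,a_{t',e}$, which the link divides into two triangles. So $\Phi(T)$ is a triangulation whose faces are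
\begin{itemize}
\item the triangles $A_t$;
\item the \emph{corner faces} $x\,a_{t,e}\,a_{t,e'}$, where $e\neq e'$ are edges of $t$ with common end $x$;
\item the \emph{link faces} $x\,a_{t,e}\,a_{t',e}$, where $x$ is an end of $e$ and $t,t'$ are the faces at $e$.
\end{itemize}

We show that $\Phi(T)$ is 5-connected, by the same plan as in Lemma~\ref{lem:4conn}: a small cutset would contain a short cycle with vertices on both sides, and there is no such cycle.

\begin{lemma}\label{lem:short}
Every cycle of length $3$ or $4$ in $\Phi(T)$ has a side that contains no vertices.
\end{lemma}

\begin{proof}
Let $Z$ be such a cycle. Since hubs are pairwise nonadjacent, $Z$ contains at most two hubs.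

\emph{Two hubs $x,y$.} Then $Z$ is a 4-cycle with $x,y$ opposite. A common neighbor of $x$ and $y$ is a vertex $a_{t,e}$ with $e=xy$, and there are only two of these, $a_{t,e}$ and $a_{t',e}$ with $t,t'$ the faces at $e$. So $Z$ bounds the union of the two link faces at $e$.

\emph{One hub $x$, length $3$.} Let the other two vertices be $a,b$. If $ab$ is an edge of some $A_t$, say $a=a_{t,e}$ and $b=a_{t,e'}$, then $x$ is the common end of $e$ and $e'$, and $Z$ bounds a corner face. If $ab$ is the link at $e$, then $x$ is an end of $e$, and $Z$ bounds a link face.

\emph{One hub $x$, length $4$.} Let $Z$ be $x,a,b,c$ in cyclic order, with $b=a_{t,f}$. The neighbors of $b$ that are not hubs are the other two vertices of $A_t$ and its link neighbor. If $a,c\in A_t$, then $\{a,b,c\}=A_t$, and $a,c$ belong to the two edges of $t$ at $x$. So $xac$ is a corner face, and $Z$ bounds its union with the face $A_t$, the two sharing the edge $ac$. Otherwise exactly one of $a,c$ is the link neighbor of $b$, say $c=a_{t',f}$, and $a=a_{t,e}$ with $e\ne f$. Since $a$ and $c$ are adjacent to $x$, the hub $x$ is an end of both $e$ and $f$. So $xab$ is a corner face, $xbc$ is a link face, and $Z$ bounds their union, the two sharing the edge $xb$.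

\emph{No hub.} If $Z$ uses no link, it is some $A_t$ and bounds a face. Suppose it uses $\ell\ge1$ links. Links form a matching, so no two consecutive edges of $Z$ are links, and $Z$ has length at least $2\ell$. A link joins different triangles $A_t$, and once $Z$ has left $A_t$ it can return only by another link, so $\ell\ne1$. If $\ell=2$, both links join the same two triangles $A_t,A_{t'}$, so $t$ and $t'$ share two edges of $T$, which is impossible. So $\ell\ge3$, and $Z$ has length at least $6$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:sep}
Let $\Gamma$ be a triangulation, and let $u,v$ be vertices in different components of $\Gamma-S$, where $S\subseteq V(\Gamma)$. Then $\Gamma[S]$ contains a cycle that has $u$ and $v$ on different sides.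
\end{lemma}

\begin{proof}
Let $X$ be the vertex set of the component of $\Gamma-S$ containing $u$, let $\mathcal F$ be the set of faces with at least one vertex in $X$, and let $D$ be as in Lemma~\ref{lem:parity}. We claim that every edge of $D$ has both ends in $S$. An edge with an end in $X$ lies on two faces of $\mathcal F$, so it is not in $D$. Let $yz\in D$; then $y,z\notin X$. The face of $\mathcal F$ on which $yz$ lies has a vertex in $X$, which must be its third vertex. So $y$ and $z$ are neighbors of a vertex of $X$ outside $X$, and hence lie in $S$.

Let $F$ be a face at $u$ and $F'$ a face at $v$. Then $F\in\mathcal F$. Moreover $F'\notin\mathcal F$: otherwise $v\in X$ or $v$ is adjacent to a vertex of $X$, and since $v\notin S$ this gives $v\in X$, a contradiction. By Lemma~\ref{lem:parity} some cycle with all edges in $D$ separates $F$ from $F'$. By the claim it is a cycle of $\Gamma[S]$, so $u$ and $v$ are not on it. Hence $u$ lies on the same side as $F$ and $v$ on the same side as $F'$.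
\end{proof}

\begin{lemma}\label{lem:5conn}
$\Phi(T)$ is 5-connected for every triangulation $T$.
\end{lemma}

\begin{proof}
$T$ has at least $4$ vertices and at least $4$ faces, so $|V(\Phi(T))|\ge4+3\cdot4=16$. If some set $S$ of at most $4$ vertices separated $\Phi(T)$, Lemma~\ref{lem:sep} would give a cycle of length at most $|S|\le4$ with vertices on both sides, contradicting Lemma~\ref{lem:short}.
\end{proof}

\begin{theorem}\label{thm:five}
Let $h\ge2$ and $k\ge0$. The planar graph $\Phi(T_h)$ is 5-connected and has $28h^2+2$ vertices. Every spanning subgraph of minimum degree at least $4$, in particular every 4-edge-connected one, has treewidth at least $h-1$. Every spanning subgraph of treewidth at most $k$ has at least $\lfloor h/(k+2)\rfloor^2$ vertices of degree at most $3$.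
\end{theorem}

\begin{proof}
The connectivity is Lemma~\ref{lem:5conn}, and the number of vertices is $(4h^2+2)+3\cdot8h^2$. Let $H$ be a spanning subgraph. We claim: \emph{if all $a_{t,e}$ with $t$ in some $q$-patch have degree at least $4$ in $H$, then $\mathrm{tw}(H)\ge q-1$.} Nothing is assumed about the degrees of hubs.

Each $a_{t,e}$ with $t$ in the patch has degree $5$ in $\Phi(T_h)$, so it has lost at most one edge. As before, two missing edges of the triangle on $A_t$ would share a vertex that lost two edges, so at most one is missing and $A_t$ induces a connected subgraph of $H$.

The difficulty is that two patch faces $t,t'$ sharing an edge $e$ give triangles joined by a link, and the link may be missing. For each edge $e$ of $T_h$ fix one of its ends and call it $x(e)$. If the link $a_{t,e}a_{t',e}$ is missing in $H$, then it is the one edge lost by each of its ends. So $H$ contains both $a_{t,e}\,x(e)$ and $a_{t',e}\,x(e)$, and $A_t\cup A_{t'}\cup\{x(e)\}$ induces a connected subgraph of $H$. If the link is present, $A_t\cup A_{t'}$ does.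

For a set $\mathcal W$ of patch faces let $U(\mathcal W)$ be the union of the sets $A_t$, $t\in\mathcal W$, together with all $x(e)$ such that $e$ is shared by two faces of $\mathcal W$ and the link at $e$ is missing in $H$. Put $R_r=U(\mathcal R_r)$ and $C_s=U(\mathcal C_s)$. By (S1) and the preceding paragraph these sets induce connected subgraphs of $H$. By (S2) the strips $\mathcal R_r$ have pairwise no face and no vertex in common. So the $R_r$ are pairwise disjoint: the sets $A_t$ of different faces are disjoint, and each hub in $R_r$ is a vertex of a face of $\mathcal R_r$. For the same reasons the $C_s$ are pairwise disjoint. By (S3) every $R_r$ and $C_s$ have a set $A_t$ in common. Lemma~\ref{lem:grid} proves the claim.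

The case $q=h$ gives the bound for minimum degree at least $4$. For the last statement let $q=k+2\le h$ (if $q>h$ there is nothing to prove) and take the $\lfloor h/q\rfloor^2$ vertex-disjoint $q$-patches from the proof of Theorem~\ref{thm:growth}. If $\mathrm{tw}(H)\le k$, then by the claim each of them has a face $t$ with some $a_{t,e}$ of degree at most $3$ in $H$. These vertices are distinct, since disjoint patches have no face in common.
\end{proof}

\section{The pattern as a whole}\label{sec:pattern}

\begin{corollary}\label{cor:pattern}
For $k\ge1$ let $P(k)$ be the statement: there is a constant $w$ such that every $(k+1)$-connected planar graph has a $k$-edge-connected spanning subgraph of treewidth at most $w$. Then $P(1)$ and $P(2)$ are true, with $w=1$ and $w=2$; $P(3)$ and $P(4)$ are false; and $P(k)$ is vacuous for $k\ge5$. For $k=3,4$ the statement remains false if ``$k$-edge-connected'' is weakened to ``of minimum degree at least $k$''.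
\end{corollary}

\begin{proof}
For $k=1$ take a spanning tree. For $k=2$, a 3-connected planar graph is 3-edge-connected, and by the result of \cite{SP} quoted in Section~1 it contains a 2-edge-connected spanning partial 2-tree. For $k=3$ and $k=4$, also in the weakened form, let $h\to\infty$ in Theorem~\ref{thm:growth}(1) and Theorem~\ref{thm:five}, respectively; the graphs $G_h$ are 4-connected by Lemma~\ref{lem:4conn}. For $k\ge5$, a $(k+1)$-connected graph has minimum degree at least $6$, whereas every simple planar graph has a vertex of degree at most $5$; so there are no such planar graphs.
\end{proof}

Whether every 5-connected planar graph has a \emph{3}-edge-connected spanning subgraph of bounded treewidth is not addressed here.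

\begin{thebibliography}{9}
\bibitem{SP}
``Series-Parallel Subgraphs of Planar Graphs'',
\url{http://webdocs.cs.ualberta.ca/~ehab/src/online/elmallah-networks-92.pdf}.
\end{thebibliography}

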